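\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Undecidability of expanding products of three modal logics between $\mathbf K$ and $\mathbf{S5}$}


\begin{abstract}
We prove the conjecture that all logics of the form $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$, with $L_1,L_2,L_3$ any Kripke complete modal logics between $\mathbf K$ and $\mathbf{S5}$, are undecidable. The proof is a direct reduction of the $\omega\times\omega$ domino problem. All points of the tiling are chosen in the two-dimensional fibre over a single world, and the later fibres serve only as a memory, so it does no harm that domains may expand. The same formula gives undecidability for all Kripke complete components of unbounded branching, non-enumerability for finite frames, and exact complexity for first-order definable components. Among Kripke complete components that extend $\mathbf{S5}$, we show that the logic is undecidable only if all three components are $\mathbf{S5}$ itself.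
\end{abstract}

\section{The logics and the theorem}

\subsection{Definitions}

A \emph{frame} is a nonempty set with one or more binary relations. A formula is \emph{valid} in a frame if it is true at every point under every valuation. A frame \emph{validates} a set $L$ of formulas, or is a \emph{frame for} $L$, if all formulas of $L$ are valid in it. A logic is \emph{Kripke complete} if it is the set of all formulas valid in all its frames. Every frame with one relation is a frame for $\mathbf K$; the frames for $\mathbf{S5}$ are those whose relation is an equivalence relation. We use the language with boxes $\Box_1,\Box_2,\Box_3$ and write $\Diamond_i=\neg\Box_i\neg$.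

The \emph{product} $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$ of frames $\mathfrak F_i=(W_i,S_i)$ has the set of points $W_1\times W_2\times W_3$. Its $i$th relation moves the $i$th coordinate along $S_i$ and leaves the other two fixed. Two-dimensional products are defined in the same way. The logic $L_1\times L_2\times L_3$ consists of all formulas valid in all products in which each $\mathfrak F_i$ is a frame for $L_i$; similarly for $L_2\times L_3$.

In an expanding product the second and third factors may grow as we move along the first. Take a frame $\mathfrak F=(W,R)$ for $L_1$, frames $\mathfrak G_2=(X,S_2)$ and $\mathfrak G_3=(Y,S_3)$, and for each $w\in W$ nonempty sets $A_w\subseteq X$ and $B_w\subseteq Y$ such that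
\begin{itemize}
\item[(i)] $A_w\subseteq A_v$ and $B_w\subseteq B_v$ whenever $wRv$;
\item[(ii)] the restrictions $\mathfrak G_2\restriction A_w=(A_w,S_2\cap(A_w\times A_w))$ and $\mathfrak G_3\restriction B_w$ (defined likewise) are frames for $L_2$ and $L_3$, respectively.
\end{itemize}
These data determine the frame $\mathfrak H=(U,R_1,R_2,R_3)$ with
\[
U=\{(w,x,y): w\in W,\ x\in A_w,\ y\in B_w\},
\]
\begin{align*}
(w,x,y)R_1(v,x',y')&\iff wRv,\ x=x',\ y=y';\\
(w,x,y)R_2(v,x',y')&\iff w=v,\ xS_2x',\ y=y';\\
(w,x,y)R_3(v,x',y')&\iff w=v,\ x=x',\ yS_3y'.
\end{align*}
The points with first coordinate $w$ form the \emph{fibre} over $w$. It is the product $(\mathfrak G_2\restriction A_w)\times(\mathfrak G_3\restriction B_w)$, a frame for $L_2\times L_3$. The logic $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is the set of all formulas valid in every such $\mathfrak H$. If all $L_i$ are $\mathbf K$, only condition (i) matters, and we call the resulting frames $\mathfrak H$ \emph{expanding frames}.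

\subsection{The question}

If the relation on a factor is universal, its box is a universal quantifier over that coordinate. In this way $\mathbf{S5}\times\mathbf{S5}$ becomes a part of two-variable first-order logic and is decidable \cite{Mortimer,Segerberg}. With three coordinates the situation changes. Hirsch and Hodkinson proved that representability is undecidable for finite relation algebras, and using this one obtains that every modal logic between $\mathbf K\times\mathbf K\times\mathbf K$ and $\mathbf{S5}\times\mathbf{S5}\times\mathbf{S5}$ is undecidable.

Expanding products lie between two and three dimensions. One may think of $w$ as a moment of time or a state of information: the objects present at $w$ persist, and new ones may appear. The first coordinate then interacts with the other two in one direction only.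

\begin{example}\label{ex:commute}
In every expanding frame $\Diamond_2\Diamond_1p\to\Diamond_1\Diamond_2p$ is valid: if $(w,x,y)R_2(w,x',y)R_1(v,x',y)$, then $x\in A_v$ by (i), and $(w,x,y)R_1(v,x,y)R_2(v,x',y)$. The converse implication is valid in products but not in expanding frames. Let $W=\{0,1\}$ with only $0R1$, let $A_0=\{a\}$, $A_1=\{a,b\}$ with only $aS_2b$, let $B_0=B_1=\{y\}$, and let $p$ be true only at $(1,b,y)$. Then $\Diamond_1\Diamond_2p$ is true at $(0,a,y)$, but $(0,a,y)$ has no $R_2$-successor.
\end{example}

Thus $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ can be properly weaker than $L_1\times L_2\times L_3$, and a weaker logic may well be decidable. On the other hand, if $R$ is symmetric then (i) forces $A_w=A_v$ and $B_w=B_v$ whenever $wRv$, and expansion makes no difference. The following conjecture is posed in \cite{source}: \emph{all logics of the form $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$, where $L_1,L_2,L_3$ are any Kripke complete propositional modal logics between $\mathbf K$ and $\mathbf{S5}$, are undecidable.} We prove it.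

\begin{theorem}\label{thm:main}
Let $L_1,L_2,L_3$ be normal unimodal logics with $\mathbf K\subseteq L_i\subseteq\mathbf{S5}$ for $i=1,2,3$. Then $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is undecidable, and in fact $\Sigma^0_1$-hard. Hence the conjecture is true.
\end{theorem}

Here \emph{$\Sigma^0_1$-hard} means that every recursively enumerable set is many-one reducible to the logic. Kripke completeness is not needed, and the proof does not use the theorem of Hirsch and Hodkinson.

Two inclusions allow us to treat all these logics at once. Every frame that defines $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is an expanding frame, so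
\begin{equation}\label{eq:lower}
(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}\subseteq(L_1\times(L_2\times L_3))^{\mathrm{ex}} .
\end{equation}
Every product $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$ of frames $\mathfrak F_i$ for $L_i$ is among the defining frames (let $A_w$ and $B_w$ be the whole second and third factor for every $w$), so
\begin{equation}\label{eq:upper}
(L_1\times(L_2\times L_3))^{\mathrm{ex}}\subseteq L_1\times L_2\times L_3 .
\end{equation}
It therefore suffices to find, for each instance $\Theta$ of an undecidable tiling problem, a formula $\varphi_\Theta$ that is satisfiable in a product of three universal frames if a tiling exists, and is not satisfiable in \emph{any} expanding frame if none exists.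

Section~\ref{sec:idea} explains the idea of $\varphi_\Theta$, Section~\ref{sec:formula} contains the formula and the two lemmas, and Section~\ref{sec:undec} proves Theorem~\ref{thm:main} in a more general form (Theorem~\ref{thm:general}). Section~\ref{sec:complexity} treats finite frames and exact complexity, and Section~\ref{sec:sharp} the logics above $\mathbf{S5}$.

\section{Dominoes, and how to remember a column}\label{sec:idea}

A \emph{domino system} is a triple $\Theta=(D,H,V)$ with $D$ a nonempty finite set and $H,V\subseteq D\times D$. Let $N$ be $\omega$ or $\mathbb Z_n$ ($n\ge1$), with $\sigma(i)=i+1$. We say that $\Theta$ \emph{tiles} $N$ if there is a \emph{tiling}, that is, a map $\tau:N\times N\to D$ with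
\[
(\tau(i,j),\tau(\sigma i,j))\in H\quad\text{and}\quad(\tau(i,j),\tau(i,\sigma j))\in V\qquad\text{for all }i,j\in N .
\]
Reading coordinates modulo $n$ turns a tiling of $\mathbb Z_n$ into a tiling of $\omega$. We use two facts.
\begin{itemize}
\item[(D1)] (Berger \cite{Berger}; Robinson \cite{Robinson}) It is undecidable whether $\Theta$ tiles $\omega$; the set of all $\Theta$ that do not tile $\omega$ is $\Sigma^0_1$-complete.
\item[(D2)] (Gurevich and Koryakov \cite{GK}; see \cite[Ch.~3]{BGG}) No recursive set contains all $\Theta$ that tile some $\mathbb Z_n$ and is disjoint from the set of all $\Theta$ that do not tile $\omega$.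
\end{itemize}
Only (D1) is needed for Theorem~\ref{thm:main}. These facts are often stated for the plane $\mathbb Z\times\mathbb Z$ and its periodic tilings. By K\"onig's lemma the plane can be tiled iff the quadrant $\omega\times\omega$ can, and a tiling of the plane with horizontal period $p$ and vertical period $q$ induces a tiling of $\mathbb Z_{pq}$.

\paragraph{What has to be said.} Suppose that every point $(x,y)$ of some two-dimensional product carries a tile $t(x,y)$, and that
\begin{equation}\label{eq:want}
\forall x\,\exists x^*\,\forall y\ (t(x,y),t(x^*,y))\in H,\qquad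
\forall y\,\exists y^*\,\forall x\ (t(x,y),t(x,y^*))\in V .
\end{equation}
Then $\Theta$ tiles $\omega$: start with any $a_0$ and $b_0$, put $a_{i+1}=a_i^*$ and $b_{j+1}=b_j^*$, and let $\tau(i,j)=t(a_i,b_j)$. No grid has to be forced, and the $a_i$ need not be distinct.

\paragraph{The difficulty.} The boxes $\Box_2$ and $\Box_3$ alone cannot be expected to express \eqref{eq:want}, since $\mathbf{S5}\times\mathbf{S5}$ is decidable. Concretely, when $\Diamond_2$ leads from $x$ to $x^*$, the formula evaluated next no longer knows $x$; and $\Box_3\Diamond_2$ chooses a point for each $y$ separately, whereas in \eqref{eq:want} one $x^*$ must serve all $y$. The first coordinate has to supply the memory. In a fibre, let \emph{column} $x$ consist of the points with second coordinate $x$, and \emph{row} $y$ of those with third coordinate $y$. For each $x$ there will be a world $w$ whose fibre remembers the column $x$ and the column $x^*$.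

\paragraph{The intended model.} Read the three coordinates of a point as elements $k,i,j$ of $N$, in this order. Our variables carry the names of the coordinates they speak about:
\begin{center}
\begin{tabular}{ll@{\qquad\quad}ll}
variable & meaning & variable & meaning\\ \hline
$e_{23}$ & $i=j$ & $s_{12}$ & $i=\sigma(k)$\\
$e_{12}$ & $i=k$ & $s_{13}$ & $j=\sigma(k)$\\
$e_{13}$ & $j=k$ & $t^{23}_d$ & $\tau(i,j)=d$\\
$s_{23}$ & $j=\sigma(i)$ & $t^{13}_d$ & $\tau(k,j)=d$\\
$s_{32}$ & $i=\sigma(j)$ & $t^{21}_d$ & $\tau(i,k)=d$
\end{tabular}
\end{center}
In the fibre over $k$, the variable $e_{12}$ marks the column $k$ and $s_{12}$ the next column, while $t^{13}_d$ copies the tile found in column $k$ along its whole row. The copy can therefore be read in column $\sigma(k)$ and compared there with the tile $t^{23}_{d'}$.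

\paragraph{The smallest case.} Take $N=\mathbb Z_2$ and the checkerboard: $D=\{0,1\}$, $H=V=\{(0,1),(1,0)\}$, $\tau(i,j)=i+j$ (mod $2$). Look at the fibre over $k=0$, and suppose that we know three things about it. First, $e_{12}$ and $e_{13}$ hold at $(i,j)=(0,0)$. Second, the facts about coordinates $2$ and $3$ are the intended ones; in particular $s_{32}$ holds at $(1,0)$. Third, a variable that does not mention coordinate $3$ is constant on columns, and one that does not mention coordinate $2$ is constant on rows. Then $e_{12}$ holds on all of column $0$, and $e_{13}$ on all of row $0$. So at $(1,0)$ both $e_{13}$ and $s_{32}$ hold; the implication $e_{13}\wedge s_{32}\to s_{12}$ (if $j=k$ and $i=\sigma(j)$, then $i=\sigma(k)$) gives $s_{12}$ there, hence on all of column $1$. Now both columns are marked. Consider row $1$. At $(0,1)$ the tile is $1$, and $e_{12}\wedge t^{23}_1\to t^{13}_1$ writes $t^{13}_1$ there, hence at $(1,1)$ too. At $(1,1)$ the tile is $0$, and $(1,0)\in H$, as it should be. Had the tile at $(1,1)$ been $1$, the implication $s_{12}\wedge t^{23}_1\to\neg t^{13}_1$, which is imposed because $(1,1)\notin H$, would have been violated.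 One fibre has compared two columns in all their rows.

\paragraph{Why expansion does no harm.} In an expanding frame, facts about a point $(x,y)$ of the fibre over $w_0$ can be carried forward along $R_1$, since $x$ and $y$ are still present later; but an object chosen in a later fibre may be new and useless for a tiling over $w_0$. We therefore choose every $x$ and $y$ in the fibre over the root $w_0$: no $\Diamond_2$ or $\Diamond_3$ stands in the scope of a $\Box_1$ or $\Diamond_1$. In particular $x^*$ is chosen at the root, by means of $s_{32}$, and the later fibre only learns of this choice. The only use of $\Diamond_1$ is to find a world $w$ that remembers a given pair $x,y$ of objects of the root. Everything else that we demand of later fibres is universal, and is used only for objects inherited from the root.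

\section{The formula}\label{sec:formula}

Let $\Theta=(D,H,V)$ be a domino system. Sort the variables that have to be carried, or kept constant, by the coordinates they mention:
\[
Q_{23}=\{s_{23},s_{32}\}\cup\{t^{23}_d\}_{d\in D},\quad
Q_{12}=\{e_{12},s_{12}\}\cup\{t^{21}_d\}_{d\in D},\quad
Q_{13}=\{e_{13},s_{13}\}\cup\{t^{13}_d\}_{d\in D}.
\]
The variable $e_{23}$ is used only in the root fibre and need not be carried. The formula $\varphi_\Theta$ is the conjunction of the following formulas.
\begin{align}
&\Diamond_2\top\wedge\Diamond_3\top \tag{F1}\\
&\Box_2\Diamond_3e_{23}\wedge\Box_3\Diamond_2e_{23}\wedge\Box_3\Diamond_2s_{32}\wedge\Box_2\Diamond_3s_{23}\tag{F2}\\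
&\Box_2\Box_3\textstyle\bigvee_{d\in D}t^{23}_d\tag{F3}\\
&\Box_2\Box_3\bigl(e_{23}\to\Diamond_1(e_{12}\wedge e_{13})\bigr)\tag{F4}\\
&\Box_2\Box_3(q\to\Box_1q)&&(q\in Q_{23})\tag{F5}\\
&\Box_1\Box_2\bigl((q\to\Box_3q)\wedge(\neg q\to\Box_3\neg q)\bigr)&&(q\in Q_{12})\tag{F6}\\
&\Box_1\Box_3\bigl((q\to\Box_2q)\wedge(\neg q\to\Box_2\neg q)\bigr)&&(q\in Q_{13})\tag{F7}\\
&\Box_1\Box_2\Box_3\chi&&(\chi\text{ below})\tag{F8}
\end{align}
The formulas $\chi$ in (F8) form two groups, one for $H$ and one for $V$:
\begin{center}
\begin{tabular}{ll@{\qquad}ll}
(H1)& $e_{13}\wedge s_{32}\to s_{12}$ & (V1)& $e_{12}\wedge s_{23}\to s_{13}$\\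
(H2)& $e_{12}\wedge t^{23}_d\to t^{13}_d$ & (V2)& $e_{13}\wedge t^{23}_d\to t^{21}_d$\\
(H3)& $s_{12}\wedge t^{23}_{d'}\to\neg t^{13}_d$ & (V3)& $s_{13}\wedge t^{23}_{d'}\to\neg t^{21}_d$
\end{tabular}
\end{center}
There is one formula (H2) and one formula (V2) for each $d\in D$, one formula (H3) for each $(d,d')\in(D\times D)\setminus H$, and one formula (V3) for each $(d,d')\in(D\times D)\setminus V$.

In the intended model, (F2) says that every column and every row has a diagonal point, that every row $j$ has a point in column $\sigma(j)$, and that every column $i$ has a point in row $\sigma(i)$. (F4) assigns to each diagonal point a world $w$ that is to remember it.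

\begin{lemma}\label{lem:sound}
If $\varphi_\Theta$ is satisfied in some expanding frame, then $\Theta$ tiles $\omega$.
\end{lemma}

\begin{proof}
Let $\varphi_\Theta$ be true at $(w_0,x_0,y_0)$ in a model on $\mathfrak H$, and put
\[
W^+=\{w: w_0Rw\},\quad A^+=\{x\in A_{w_0}:x_0S_2x\},\quad B^+=\{y\in B_{w_0}:y_0S_3y\}.
\]
By (i), $A_{w_0}\subseteq A_w$ and $B_{w_0}\subseteq B_w$ for $w\in W^+$. Hence $(w,x,y)\in U$ whenever $w\in W^+\cup\{w_0\}$, $x\in A^+\cup\{x_0\}$ and $y\in B^+\cup\{y_0\}$. So for $w\in W^+$, $x\in A^+$, $y\in B^+$ we have the three paths
\begin{gather*}
(w_0,x_0,y_0)\,R_2\,(w_0,x,y_0)\,R_3\,(w_0,x,y)\,R_1\,(w,x,y),\\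
(w_0,x_0,y_0)\,R_1\,(w,x_0,y_0)\,R_2\,(w,x,y_0)\,R_3\,(w,x,y),\\
(w_0,x_0,y_0)\,R_1\,(w,x_0,y_0)\,R_3\,(w,x_0,y)\,R_2\,(w,x,y).
\end{gather*}
Reading (F5) along the first path, (F6) and (F8) along the second, and (F7) along the third, we obtain for all $w\in W^+$, $x\in A^+$, $y\in B^+$:
\begin{itemize}
\item[(a)] if $q\in Q_{23}$ is true at $(w_0,x,y)$, then it is true at $(w,x,y)$;
\item[(b)] for $q\in Q_{12}$, the truth value of $q$ at $(w,x,y)$ is that at $(w,x,y_0)$, so it does not depend on $y\in B^+$;
\item[(c)] for $q\in Q_{13}$, the truth value of $q$ at $(w,x,y)$ is that at $(w,x_0,y)$, so it does not depend on $x\in A^+$;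
\item[(d)] all instances of (H1)--(H3) and (V1)--(V3) in (F8) are true at $(w,x,y)$.
\end{itemize}

\smallskip
\emph{Claim H. For every $x\in A^+$ there is $x^*\in A^+$ such that for all $y\in B^+$ and $d,d'\in D$: if $t^{23}_d$ is true at $(w_0,x,y)$ and $t^{23}_{d'}$ is true at $(w_0,x^*,y)$, then $(d,d')\in H$.}

Let $x\in A^+$; the argument is pictured in Figure~\ref{fig:fibre}. By (F2) there is $\hat y\in B^+$ such that $e_{23}$ is true at $(w_0,x,\hat y)$. By (F4) there is $w\in W^+$ such that $e_{12}$ and $e_{13}$ are true at $(w,x,\hat y)$. By (F2) again, there is $x^*\in A^+$ such that $s_{32}$ is true at $(w_0,x^*,\hat y)$. At $(w,x^*,\hat y)$, then, $s_{32}$ is true by (a) and $e_{13}$ is true by (c), so $s_{12}$ is true by (H1).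

Now let $y$, $d$, $d'$ satisfy the hypotheses of the claim. By (b), $e_{12}$ is true at $(w,x,y)$ and $s_{12}$ at $(w,x^*,y)$. By (a), $t^{23}_d$ is true at $(w,x,y)$ and $t^{23}_{d'}$ at $(w,x^*,y)$. By (H2), $t^{13}_d$ is true at $(w,x,y)$, hence by (c) at $(w,x^*,y)$ as well. So $s_{12}$, $t^{23}_{d'}$ and $t^{13}_d$ are all true at $(w,x^*,y)$, and (H3) yields $(d,d')\in H$. Neither $w$ nor $x^*$ depends on $y$, as the order of quantifiers in \eqref{eq:want} requires.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (1.5,0)--(1.5,4) node[above]{column $x$: $e_{12}$};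
\draw[thick] (6,0)--(6,4) node[above]{column $x^*$: $s_{12}$};
\draw[dashed] (0,1)--(9,1) node[right]{row $\hat y$: $e_{13}$};
\draw[dashed] (0,3)--(9,3) node[right]{row $y$: $t^{13}_d$};
\fill (1.5,1) circle (2pt) (6,1) circle (2pt) (1.5,3) circle (2pt) (6,3) circle (2pt);
\node[below right] at (1.5,1) {$e_{12}\wedge e_{13}$, from (F4)};
\node[below right] at (6,1) {$s_{32}\wedge e_{13}\Rightarrow s_{12}$};
\node[below right] at (1.5,3) {$e_{12}\wedge t^{23}_d\Rightarrow t^{13}_d$};
\node[below right] at (6,3) {$s_{12}\wedge t^{23}_{d'}\wedge t^{13}_d$};
\end{tikzpicture}
\caption{The fibre over a world $w$ that remembers the column $x$. The lower two points mark the columns $x$ and $x^*$, by $e_{12}$ and $s_{12}$, which are constant on columns. In every row $y$ (drawn for $y\ne\hat y$), the tile $d$ at $(x,y)$ is copied along the row by $t^{13}_d$ and compared at $(x^*,y)$ with the tile $d'$ there.}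
\label{fig:fibre}
\end{figure}

\smallskip
\emph{Claim V. For every $y\in B^+$ there is $y^*\in B^+$ such that for all $x\in A^+$ and $d,d'\in D$: if $t^{23}_d$ is true at $(w_0,x,y)$ and $t^{23}_{d'}$ is true at $(w_0,x,y^*)$, then $(d,d')\in V$.}

This is the same argument with coordinates $2$ and $3$ exchanged. By (F2) there is $\hat x\in A^+$ with $e_{23}$ true at $(w_0,\hat x,y)$; by (F4) there is $w\in W^+$ with $e_{12}$ and $e_{13}$ true at $(w,\hat x,y)$; by (F2) there is $y^*\in B^+$ with $s_{23}$ true at $(w_0,\hat x,y^*)$. At $(w,\hat x,y^*)$, $s_{23}$ is true by (a) and $e_{12}$ by (b), so $s_{13}$ is true by (V1). Let $x$, $d$, $d'$ satisfy the hypotheses of the claim. By (c), $e_{13}$ is true at $(w,x,y)$ and $s_{13}$ at $(w,x,y^*)$. By (a), $t^{23}_d$ is true at $(w,x,y)$ and $t^{23}_{d'}$ at $(w,x,y^*)$. By (V2), $t^{21}_d$ is true at $(w,x,y)$, hence by (b) at $(w,x,y^*)$. Now (V3) at $(w,x,y^*)$ yields $(d,d')\in V$.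

\smallskip
By (F1) we can pick $a_0\in A^+$ and $b_0\in B^+$. Put $a_{i+1}=a_i^*$ and $b_{j+1}=b_j^*$, and let $\tau(i,j)$ be some $d$ with $t^{23}_d$ true at $(w_0,a_i,b_j)$; such a $d$ exists by (F3). By Claims H and V, $\tau$ is a tiling of $\omega$. (We need not say that each point has only one tile, since the claims apply to every tile it carries.)
\end{proof}

\begin{remark}
Condition (i) was used to see that $(w,x,y)\in U$ for $w\in W^+$. Without it the lemma fails for every $\Theta$ that does not tile $\omega$. Let $W=\{w_0,w\}$ with only $w_0Rw$, let $A_{w_0}=\{x_0,x\}$ with only $x_0S_2x$ and $B_{w_0}=\{y_0,y\}$ with only $y_0S_3y$, let $A_w=\{x\}$ and $B_w=\{y\}$, and make every variable true everywhere. At $(w_0,x_0,y_0)$ the conjuncts (F1)--(F5) are true, and (F6)--(F8) are vacuously true since this point has no $R_1$-successor.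
\end{remark}

\begin{lemma}\label{lem:complete}
Let $N$ be $\omega$ or $\mathbb Z_n$, and suppose that $\Theta$ tiles $N$. For $i=1,2,3$ let $\mathfrak F_i$ be a frame, $r_i$ a point of $\mathfrak F_i$ and $P_i$ the set of successors of $r_i$, and suppose that there is a surjection $\pi_i:P_i\to N$. Then $\varphi_\Theta$ is satisfied at $(r_1,r_2,r_3)$ in $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$.
\end{lemma}

\begin{proof}
Let $\tau$ be a tiling of $N$. If $r_i\notin P_i$, choose $\pi_i(r_i)\in N$ arbitrarily. At a point $(w,x,y)$ of $\prod_i(P_i\cup\{r_i\})$ put $k=\pi_1(w)$, $i=\pi_2(x)$, $j=\pi_3(y)$, and let each variable be true iff its meaning in the table of Section~\ref{sec:idea} holds for $k,i,j$. At all other points the values are arbitrary: in $\varphi_\Theta$ no $\Box_i$ occurs in the scope of the same $\Box_i$, so the evaluation of $\varphi_\Theta$ at $(r_1,r_2,r_3)$ moves each coordinate at most once and stays inside $\prod_i(P_i\cup\{r_i\})$.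

(F1) holds since $P_2$ and $P_3$ are nonempty. In (F2), given $x\in P_2$ we need $y\in P_3$ with $\pi_3(y)=\pi_2(x)$, respectively $\pi_3(y)=\sigma(\pi_2(x))$; given $y\in P_3$ we need $x\in P_2$ with $\pi_2(x)=\pi_3(y)$, respectively $\pi_2(x)=\sigma(\pi_3(y))$. All of these exist by surjectivity. (F3) holds since $\tau(i,j)$ is always some $d\in D$. For (F4), if $e_{23}$ is true at $(r_1,x,y)$, choose $w\in P_1$ with $\pi_1(w)=\pi_2(x)=\pi_3(y)$; then $e_{12}$ and $e_{13}$ are true at $(w,x,y)$. (F5), (F6) and (F7) hold because the truth of a variable in $Q_{23}$, $Q_{12}$, $Q_{13}$ does not depend on $w$, on $y$, on $x$, respectively. For (F8):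
\begin{itemize}
\item[(H1)] $j=k$ and $i=\sigma(j)$ give $i=\sigma(k)$.
\item[(V1)] $i=k$ and $j=\sigma(i)$ give $j=\sigma(k)$.
\item[(H2)] $i=k$ and $\tau(i,j)=d$ give $\tau(k,j)=d$.
\item[(V2)] $j=k$ and $\tau(i,j)=d$ give $\tau(i,k)=d$.
\item[(H3)] If $i=\sigma(k)$, $\tau(i,j)=d'$ and $\tau(k,j)=d$, then $(d,d')=(\tau(k,j),\tau(\sigma k,j))\in H$.
\item[(V3)] If $j=\sigma(k)$, $\tau(i,j)=d'$ and $\tau(i,k)=d$, then $(d,d')=(\tau(i,k),\tau(i,\sigma k))\in V$.\qedhere
\end{itemize}
\end{proof}

\section{Undecidability}\label{sec:undec}

Lemma~\ref{lem:sound} applies to all expanding frames, whereas Lemma~\ref{lem:complete} needs only a product frame with enough successors. This leaves much room for the logic. Call a product frame $\mathfrak F_1\times\mathfrak F_2\times\mathfrak F_3$ \emph{$n$-wide} if each $\mathfrak F_i$ has a point with at least $n$ successors, and \emph{$\omega$-wide} if each $\mathfrak F_i$ has a point with infinitely many successors.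

\begin{theorem}\label{thm:general}
Let $L$ be any set of formulas with $(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}\subseteq L$.
\begin{itemize}
\item[(a)] If for every $n<\omega$ some $n$-wide product frame validates $L$, then $L$ is undecidable.
\item[(b)] If some $\omega$-wide product frame validates $L$, then $L$ is $\Sigma^0_1$-hard.
\end{itemize}
Under the respective hypotheses, the same holds already for the set of those formulas of $L$ in which no $\Box_i$ occurs in the scope of the same $\Box_i$.
\end{theorem}

\begin{proof}
The map $\Theta\mapsto\neg\varphi_\Theta$ is computable. If $\neg\varphi_\Theta\notin L$, then $\neg\varphi_\Theta\notin(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}$, so $\varphi_\Theta$ is satisfied in an expanding frame, and $\Theta$ tiles $\omega$ by Lemma~\ref{lem:sound}.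

(b) Suppose that $\Theta$ tiles $\omega$. An infinite set maps onto $\omega$, so by Lemma~\ref{lem:complete} with $N=\omega$, $\varphi_\Theta$ is satisfied in an $\omega$-wide product frame that validates $L$. Hence $\neg\varphi_\Theta\notin L$. Altogether, $\neg\varphi_\Theta\in L$ iff $\Theta$ does not tile $\omega$, and (D1) applies.

(a) Suppose that $\Theta$ tiles $\mathbb Z_n$. A set with at least $n$ elements maps onto $\mathbb Z_n$, so by Lemma~\ref{lem:complete} with $N=\mathbb Z_n$, $\varphi_\Theta$ is satisfied in an $n$-wide product frame that validates $L$, and $\neg\varphi_\Theta\notin L$. If $L$ were decidable, then $\{\Theta:\neg\varphi_\Theta\notin L\}$ would be a recursive set that contains every $\Theta$ tiling some $\mathbb Z_n$ and no $\Theta$ that fails to tile $\omega$, contrary to (D2).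

Since $\neg\varphi_\Theta$ has the form described in the last statement, the proof applies to that part of $L$ as well.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L=(L_1\times(L_2\times L_3))^{\mathrm{ex}}$. It contains $(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}$ by \eqref{eq:lower}. The frame $(\omega,\omega\times\omega)$ is a frame for $\mathbf{S5}$, hence for each $L_i$; this is the only use of $L_i\subseteq\mathbf{S5}$. The product of three copies of it is $\omega$-wide and is one of the frames that define $L$, so it validates $L$. Theorem~\ref{thm:general}(b) applies.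
\end{proof}

Part (a) of Theorem~\ref{thm:general} reaches well beyond sublogics of $\mathbf{S5}$. Put
\[
\mathrm{alt}_n=\Box p_0\vee\Box(p_0\to p_1)\vee\dots\vee\Box(p_0\wedge\dots\wedge p_{n-1}\to p_n).
\]
This formula is valid in a frame iff every point has at most $n$ successors. Indeed, if it fails at a point, then the point has successors $z_0,\dots,z_n$ such that $z_k$ satisfies $p_0,\dots,p_{k-1}$ but not $p_k$, and these are distinct. Conversely, if some point has $n+1$ distinct successors $z_0,\dots,z_n$, make $p_k$ false exactly at $z_k$; then $\mathrm{alt}_n$ fails at that point.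

\begin{corollary}\label{cor:alt}
Let $L_1,L_2,L_3$ be Kripke complete normal unimodal logics \textup{(}not necessarily contained in $\mathbf{S5}$\textup{)}, none of which contains any $\mathrm{alt}_n$. Then every set $L$ with
\[
(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}\subseteq L\subseteq L_1\times L_2\times L_3
\]
is undecidable. In particular, $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ and $L_1\times L_2\times L_3$ are undecidable.
\end{corollary}

\begin{proof}
Let $n<\omega$. Since $\mathrm{alt}_n\notin L_i$ and $L_i$ is Kripke complete, some frame for $L_i$ has a point with more than $n$ successors. The product of three such frames is $n$-wide and validates $L_1\times L_2\times L_3\supseteq L$. Apply Theorem~\ref{thm:general}(a). The two logics named lie in the interval by \eqref{eq:lower} and \eqref{eq:upper}, which hold for arbitrary $L_i$.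
\end{proof}

The corollary covers $\mathbf K,\mathbf T,\mathbf{KB},\mathbf{K4},\mathbf{S4},\mathbf{S5}$ and also, for example, $\mathbf{GL},\mathbf{Grz},\mathbf{K4.3},\mathbf{S4.3}$. These logics are Kripke complete and have frames of unbounded branching: all finite sets with the universal relation are frames for the first six, all finite strict linear orders for $\mathbf{GL}$ and $\mathbf{K4.3}$, and all finite reflexive linear orders for $\mathbf{Grz}$ and $\mathbf{S4.3}$. With $L_1=L_2=L_3=\mathbf{S5}$ the corollary also reproves that everything between $\mathbf K\times\mathbf K\times\mathbf K$ and $\mathbf{S5}\times\mathbf{S5}\times\mathbf{S5}$ is undecidable, since $\mathbf K\times\mathbf K\times\mathbf K$ contains $(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}$ by \eqref{eq:upper}.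

\section{Finite frames and exact complexity}\label{sec:complexity}

\begin{corollary}\label{cor:finite}
Let $L_1,L_2,L_3\subseteq\mathbf{S5}$ be finitely axiomatizable normal logics, and let $L$ be the set of formulas valid in all finite frames $\mathfrak H$ as in the definition of $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ that are built from finite $\mathfrak F,\mathfrak G_2,\mathfrak G_3$. Then $L$ is not recursively enumerable.
\end{corollary}

\begin{proof}
All frames considered are expanding frames, so $L\supseteq(\mathbf K\times(\mathbf K\times\mathbf K))^{\mathrm{ex}}$. For $n\ge1$ the frame $(\mathbb Z_n,\mathbb Z_n\times\mathbb Z_n)$ is a frame for $\mathbf{S5}$, hence for each $L_i$. The product of three copies of it is $n$-wide and is one of the frames considered, so it validates $L$. By Theorem~\ref{thm:general}(a), $L$ is undecidable.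

The complement of $L$ is recursively enumerable. List, up to isomorphism, all finite $\mathfrak F,\mathfrak G_2,\mathfrak G_3$ with all choices of nonempty sets $A_w,B_w$; check (i), and check that $\mathfrak F$ and all $\mathfrak G_2\restriction A_w$, $\mathfrak G_3\restriction B_w$ validate the finitely many axioms of $L_1,L_2,L_3$, respectively; for those that pass, list the formulas refuted in $\mathfrak H$, trying for each formula the finitely many valuations of its variables. If $L$ were recursively enumerable as well, it would be decidable.
\end{proof}

\begin{remark}
The conclusion of Theorem~\ref{thm:general}(a) cannot be strengthened to $\Sigma^0_1$-hardness. The set $L$ of Corollary~\ref{cor:finite}, say with all $L_i=\mathbf{S5}$, satisfies its hypotheses and has a recursively enumerable complement; were $L$ also $\Sigma^0_1$-hard, every recursively enumerable set would have a recursively enumerable complement.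
\end{remark}

\begin{corollary}\label{cor:exact}
Let $L_1,L_2,L_3$ be normal logics with $\mathbf K\subseteq L_i\subseteq\mathbf{S5}$, and suppose that the class of frames for $L_i$ is defined by a recursively enumerable set $\Sigma_i$ of first-order sentences \textup{(}$i=1,2,3$\textup{)}. Then $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is $\Sigma^0_1$-complete.
\end{corollary}

\begin{proof}
Hardness is Theorem~\ref{thm:main}. For membership we describe the defining frames, with valuations, by a first-order theory. Use three sorts $W,X,Y$, with variables $w,v$, variables $x,x'$, and variables $y,y'$, respectively; relations $R$ on $W$, $S_2$ on $X$, $S_3$ on $Y$; relations $A\subseteq W\times X$ and $B\subseteq W\times Y$; and for each propositional variable $p_n$ a predicate $P_n(w,x,y)$. Let $\Delta$ consist of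
\begin{itemize}
\item the sentences of $\Sigma_1$, read in $(W,R)$;
\item $\forall w\,\exists x\,A(w,x)$ and $\forall w\,\exists y\,B(w,y)$;
\item $\forall w\,\forall v\,\forall x\,(R(w,v)\wedge A(w,x)\to A(v,x))$, and likewise for $B$ and $y$;
\item $\forall w\,\rho^{A(w,\cdot)}$ for each $\rho\in\Sigma_2$, and $\forall w\,\rho^{B(w,\cdot)}$ for each $\rho\in\Sigma_3$, where $\rho^{A(w,\cdot)}$ is $\rho$ read in $(X,S_2)$ with all quantifiers restricted to the elements $x$ with $A(w,x)$, and similarly for $\rho^{B(w,\cdot)}$.
\end{itemize}
With $A_w=\{x:A(w,x)\}$, the formula $\rho^{A(w,\cdot)}$ says that $\rho$ is true in $\mathfrak G_2\restriction A_w$, and similarly for $B$. So the models of $\Delta$ are exactly the data in the definition of $\mathfrak H$ that satisfy (i) and (ii), together with valuations (the values of $P_n$ outside $U$ play no role). Let $ST(p_n)=P_n(w,x,y)$, let $ST$ commute with the Boolean connectives, and let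
\begin{align*}
ST(\Box_1\psi)&=\forall v\,\bigl(R(w,v)\to ST(\psi)[v/w]\bigr),\\
ST(\Box_2\psi)&=\forall x'\,\bigl(A(w,x')\wedge S_2(x,x')\to ST(\psi)[x'/x]\bigr),\\
ST(\Box_3\psi)&=\forall y'\,\bigl(B(w,y')\wedge S_3(y,y')\to ST(\psi)[y'/y]\bigr),
\end{align*}
renaming bound variables where necessary. In the clause for $\Box_1$ the point $(v,x,y)$ is in $U$ by (i). Hence $\psi$ belongs to the logic iff
\[
\Delta\models\forall w\,\forall x\,\forall y\,\bigl(A(w,x)\wedge B(w,y)\to ST(\psi)\bigr).
\]
Since $\Delta$ is recursively enumerable, so is the set of these $\psi$, by G\"odel's completeness theorem.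
\end{proof}

\section{Above S5}\label{sec:sharp}

Theorem~\ref{thm:main} allows all components up to $\mathbf{S5}$. The next theorem shows that within the extensions of $\mathbf{S5}$ this bound cannot be raised for even one of the three components. The idea is that a Kripke complete proper extension of $\mathbf{S5}$ has only equivalence classes of bounded size, and a coordinate of bounded size can be coded by finitely many copies of the variables.

\begin{theorem}\label{thm:sharp}
Let $L_1,L_2,L_3\supseteq\mathbf{S5}$ be Kripke complete normal logics. Then $(L_1\times(L_2\times L_3))^{\mathrm{ex}}$ is undecidable if and only if $L_1=L_2=L_3=\mathbf{S5}$.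
\end{theorem}

We use the following textbook facts. A \emph{generated subframe} of a frame is a nonempty subset closed under all relations, with the restricted relations; truth at a point of it is the same in the subframe as in the whole frame, when the valuation is restricted. Validity is inherited by generated subframes, by disjoint unions, and by p-morphic images. A \emph{p-morphism} is a surjection $f$ that preserves the relations and has the property that if $f(z)$ is related to $u$, then $z$ is related, by the relation of the same index, to some $z'$ with $f(z')=u$. A \emph{cluster} is a nonempty set with the universal relation. Any surjection between clusters is a p-morphism. If $f_i:C_i\to C_i'$ are surjections between clusters, then the map that applies $f_i$ in each coordinate is a p-morphism between the products. Finally, $\mathbf{S5}$ is the logic of all finite clusters, and it is decidable.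

\begin{proof}
If all $L_i$ are $\mathbf{S5}$, the logic is undecidable by Theorem~\ref{thm:main}. Suppose that some $L_i$ is not $\mathbf{S5}$; we show that the logic is decidable. If some $L_i$ is inconsistent, it has no frames. Then there are no frames $\mathfrak H$ at all (for $i=2,3$ because $A_w$ and $B_w$ are nonempty), and the logic is the set of all formulas. So let all $L_i$ be consistent; by completeness each of them has a frame.

\smallskip
\emph{Frames for $L_i$.} These are equivalence relations. Let $m_i$ be the supremum of the sizes of equivalence classes in frames for $L_i$, with $m_i=\infty$ if some class is infinite or the sizes are unbounded. A class is a generated subframe, so it is itself a frame for $L_i$.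

Let $m_i=\infty$. Every finite cluster is a p-morphic image of a sufficiently large class, hence a frame for $L_i$. Since $\mathbf{S5}$ is the logic of finite clusters, $L_i\subseteq\mathbf{S5}$, that is, $L_i=\mathbf{S5}$, and its frames are all equivalence relations.

Let $m_i<\infty$. Then some class has size $m_i$, so the cluster of size $m_i$ is a frame for $L_i$. So are its p-morphic images, the clusters of size at most $m_i$, and all disjoint unions of these. Hence the frames for $L_i$ are exactly the equivalence relations with all classes of size at most $m_i$.

In both cases, a cluster $C$ is a frame for $L_i$ iff $|C|\le m_i$, where $|C|\le\infty$ is no restriction. Moreover, $m_i<\infty$ if $L_i\ne\mathbf{S5}$.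

\smallskip
\emph{Reduction to products of clusters.} Let $\mathfrak H$ be one of the defining frames, and let $(w,x,y)\in U$. Since $R$ is symmetric, (i) gives $A_v=A_w$ and $B_v=B_w$ for all $v$ in the $R$-class $C_1$ of $w$. Let $C_2$ be the class of $x$ in $\mathfrak G_2\restriction A_w$, and $C_3$ the class of $y$ in $\mathfrak G_3\restriction B_w$. The points reachable from $(w,x,y)$ are those of $C_1\times C_2\times C_3$, so the subframe generated by $(w,x,y)$ is the product of the clusters $C_1,C_2,C_3$, and $|C_i|\le m_i$. Truth at $(w,x,y)$ can be computed in this subframe, so a formula valid in all such products is valid in $\mathfrak H$. Conversely, every product of clusters $C_i$ with $|C_i|\le m_i$ is one of the defining frames. Hence the logic is that of all products $C_1\times C_2\times C_3$ of clusters with $|C_i|\le m_i$ for $i=1,2,3$.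

\smallskip
\emph{Removing a bounded coordinate.} This description is symmetric: permuting the coordinates, together with the boxes and the bounds $m_i$, does not affect decidability. Some $m_i$ is finite, so we may assume that $m_3<\infty$. Fix $m$ with $1\le m\le m_3$. For each variable $p$ take new variables $p^1,\dots,p^m$. For $1\le j\le m$ let $(p)^j=p^j$, let $(\cdot)^j$ commute with the Boolean connectives and with $\Box_1,\Box_2$, and let
\[
(\Box_3\psi)^j=\bigwedge_{1\le l\le m}\psi^l .
\]
Valuations on $C_1\times C_2\times\{1,\dots,m\}$ correspond to valuations on $C_1\times C_2$ of the new variables: $p^j$ is true at $(a,b)$ iff $p$ is true at $(a,b,j)$. By induction on $\psi$, $\psi$ is true at $(a,b,j)$ iff $\psi^j$ is true at $(a,b)$. The step for $\Box_3$ holds because the third relation is universal on $\{1,\dots,m\}$, and the steps for $\Box_1,\Box_2$ because these leave $j$ fixed. Hence $\psi$ is satisfiable in a product of three clusters with $|C_i|\le m_i$ iff, for some $m$ and $j$ with $1\le j\le m\le m_3$, the formula $\psi^j$ (formed with this $m$) is satisfiable in a product $C_1\times C_2$ of clusters with $|C_1|\le m_1$ and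 $|C_2|\le m_2$. There are finitely many pairs $(m,j)$ to try.

\smallskip
\emph{Two coordinates.} Let $m_1=m_2=\infty$. If a formula is satisfiable in $C_1\times C_2$, choose a set $C$ that maps onto both $C_1$ and $C_2$, and regard it as a cluster. Then $C_1\times C_2$ is a p-morphic image of $C\times C$, so the formula is satisfiable in $C\times C$. Satisfiability in a product of two clusters is thus satisfiability in some $C\times C$. This translates into satisfiability of a two-variable first-order formula: replace $p$ by $P(x,y)$, $\Box_1$ by $\forall x$ and $\Box_2$ by $\forall y$. The two-variable fragment is decidable by Mortimer \cite{Mortimer}; see also Segerberg \cite{Segerberg}.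

If $m_1$ or $m_2$ is finite, we may assume $m_2<\infty$ and remove coordinate $2$ by the same translation. What remains is satisfiability in single clusters $C_1$ with $|C_1|\le m_1$. For $m_1=\infty$ this is satisfiability for $\mathbf{S5}$, which is decidable; for $m_1<\infty$ there are finitely many clusters, up to isomorphism, and finitely many valuations of the variables of the formula to check.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Undecidability Of First-Order Intuitionistic And Modal Logics With Two Variables}, \texttt{https://nms.kcl.ac.uk/agi.kurucz/publi/expfo.pdf}.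
\bibitem{Berger} Berger, 1966.
\bibitem{BGG} B\"orger, Gr\"adel and Gurevich, \emph{The Classical Decision Problem}.
\bibitem{GK} Gurevich and Koryakov, 1972.
\bibitem{Mortimer} Mortimer, 1975.
\bibitem{Robinson} Robinson, 1971.
\bibitem{Segerberg} Segerberg, 1973.
\end{thebibliography}

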